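# The Raviart–Thomas error does not control the Crouzeix–Raviart error on graded meshes

## 1. Meshes, oscillation, and the two finite element methods

Throughout, $\Omega\subset\mathbb R^2$ is a bounded polygonal domain, $f\in L^2(\Omega)$, and $u\in H^1_0(\Omega)$ is the weak solution of
$$-\Delta u=f\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .$$
We write $p:=\nabla u$ for the flux and $\|\cdot\|$ for the norm of $L^2(\Omega)$. The modulus $|\cdot|$ of a matrix is its Frobenius norm, and $\operatorname{mid}(T)$ is the centroid of a triangle $T$.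

**Definition 1 (triangulations).** A regular (conforming) triangulation $\mathcal T$ of $\Omega$ is a finite set of closed triangles with union $\overline\Omega$ such that two distinct triangles are disjoint or share exactly one vertex or exactly one full edge. An edge not contained in $\partial\Omega$ is called interior; it belongs to exactly two triangles. For $\theta_0>0$ we call $\mathcal T$ *$\theta_0$-shape-regular* if every interior angle of every triangle is at least $\theta_0$. The mesh-size $h_{\mathcal T}$ is the piecewise constant function with $h_{\mathcal T}|_T=h_T:=\operatorname{diam}(T)$, and $h_{\max}:=\max h_{\mathcal T}$, $h_{\min}:=\min h_{\mathcal T}$.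

*Example.* Cut the unit square along a diagonal. This gives a $\pi/4$-shape-regular triangulation with two triangles. *Red refinement* of a triangle joins the midpoints of its edges and produces four triangles similar to it with factor $\frac12$. Applied to all triangles at once, it keeps the mesh conforming and does not change the angles. If we red-refine only one of our two triangles, the midpoint of the diagonal becomes a vertex in the middle of an edge of the other triangle. Such a vertex is called a *hanging node*, and the mesh is no longer conforming. Bisecting the other triangle from its right angle to this midpoint repairs the defect.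

**Definition 2 (oscillation).** Let $\Pi_0$ be the $L^2$ projection onto the $\mathcal T$-piecewise constants $P_0(\mathcal T)$; on each $T$ it takes the mean value. The data oscillation is
$$\operatorname{osc}(f,\mathcal T):=\|h_{\mathcal T}(f-\Pi_0f)\| .$$

*Example.* If $f$ is constant on each triangle, then $\operatorname{osc}(f,\mathcal T)=0$. If $|\nabla f|\le L$ everywhere, then $|f-\Pi_0f|\le Lh_T$ on $T$, so $\operatorname{osc}(f,\mathcal T)\le L\,h_{\max}^2|\Omega|^{1/2}$: oscillation is of second order for smooth data.

**Definition 3 (Crouzeix–Raviart method).** $CR^1_0(\mathcal T)$ is the space of $\mathcal T$-piecewise affine functions that are continuous at the midpoints of interior edges and vanish at the midpoints of boundary edges. With the piecewise gradient $\nabla_{\rm NC}$, the function $u_{\rm CR}\in CR^1_0(\mathcal T)$ solves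
$$\int_\Omega\nabla_{\rm NC}u_{\rm CR}\cdot\nabla_{\rm NC}v_{\rm CR}\,dx=\int_\Omega fv_{\rm CR}\,dx\qquad\text{for all }v_{\rm CR}\in CR^1_0(\mathcal T).$$

*Example.* Let $E$ be an interior edge. On each of its two triangles let $\lambda$ be the barycentric coordinate of the vertex opposite $E$, and put $\psi_E:=1-2\lambda$ there, $\psi_E:=0$ elsewhere. At the midpoint of $E$ we have $\lambda=0$, so $\psi_E=1$. At the other two midpoints $\lambda=\frac12$, so $\psi_E=0$. These functions form a basis of $CR^1_0(\mathcal T)$. The mean of an affine function over an edge is its midpoint value. So for $v\in CR_0^1(\mathcal T)$ the edge means are continuous across interior edges and vanish on boundary edges, although $v$ itself jumps. The gradient $\nabla_{\rm NC}u_{\rm CR}$ is piecewise *constant*.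

**Definition 4 (Raviart–Thomas method).** Let
$$RT_0(\mathcal T):=\{q\in H(\operatorname{div},\Omega):\ q|_T(x)=a_T+b_Tx,\ a_T\in\mathbb R^2,\ b_T\in\mathbb R\text{ for all }T\in\mathcal T\}.$$
Then $(p_{\rm RT},u_{\rm RT})\in RT_0(\mathcal T)\times P_0(\mathcal T)$ solves
$$\int_\Omega p_{\rm RT}\cdot q_{\rm RT}\,dx+\int_\Omega u_{\rm RT}\operatorname{div}q_{\rm RT}\,dx=0\quad\text{for all }q_{\rm RT}\in RT_0(\mathcal T),$$
$$\int_\Omega v\operatorname{div}p_{\rm RT}\,dx+\int_\Omega fv\,dx=0\quad\text{for all }v\in P_0(\mathcal T).$$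

*Example.* For any point $m$ the field $x\mapsto x-m$ belongs to $RT_0(\mathcal T)$, on *every* mesh. This example decides the whole problem.

We use the following textbook facts. Both discrete problems have a unique solution. A piecewise field of the form $a_T+b_Tx$ has a constant normal component on each edge, since $x\cdot\nu$ is constant on a line with normal $\nu$. It lies in $H(\operatorname{div},\Omega)$ if and only if these normal components are continuous across interior edges. Such a field on $T$ is determined by its three edge fluxes. Indeed, for an edge $E$ of $T$ with opposite vertex $P_E$, the field $(x-P_E)/(2|T|)$ has flux $1$ through $E$, because $(x-P_E)\cdot\nu$ equals the height $2|T|/|E|$ on $E$. It has flux $0$ through the other two edges, because these contain $P_E$. So the three fields form a basis dual to the fluxes. Finally, the second RT equation says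
$$\operatorname{div}p_{\rm RT}=-\Pi_0f, \tag{1}$$
and a divergence-free $r\in RT_0(\mathcal T)$ has all $b_T=0$, hence is piecewise constant; the first RT equation gives
$$\int_\Omega p_{\rm RT}\cdot r\,dx=0\qquad\text{for all }r\in RT_0(\mathcal T)\text{ with }\operatorname{div}r=0. \tag{2}$$

One integral recurs. If $T$ has vertices $v_1,v_2,v_3$ and edge lengths $\ell_1,\ell_2,\ell_3$, then
$$\int_T|x-\operatorname{mid}(T)|^2dx=\frac{|T|}{36}\,(\ell_1^2+\ell_2^2+\ell_3^2). \tag{3}$$
To see this put $w_i:=v_i-\operatorname{mid}(T)$, so $\sum_iw_i=0$ and $x-\operatorname{mid}(T)=\sum_i\lambda_iw_i$. From $\int_T\lambda_i\lambda_j=\frac{|T|}{12}(1+\delta_{ij})$ the integral is $\frac{|T|}{12}\big(\sum|w_i|^2+|\sum w_i|^2\big)=\frac{|T|}{12}\sum|w_i|^2$. Moreover $\sum_{i<j}|w_i-w_j|^2=3\sum|w_i|^2-|\sum w_i|^2=3\sum|w_i|^2$.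

## 2. Comparing the two errors on a fixed domain

Both methods have the same number of unknowns up to a local computation, both are of first order, and one would like to say that they are equally good. The problem is from "Comparison Results Of Finite Element Methods For The Poisson Model Problem". It comes with three known results.

1. For every $\theta_0>0$ there is $C_1$ depending only on $\theta_0$ such that, for every bounded polygonal domain, every $\theta_0$-shape-regular triangulation and every $f\in L^2(\Omega)$, $\|\nabla u-p_{\rm RT}\|\le C_1\big(\|\nabla_{\rm NC}(u-u_{\rm CR})\|+\operatorname{osc}(f,\mathcal T)\big)$.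
2. For each single mesh $\mathcal T$ of a given $\Omega$ there is $C(\mathcal T)$, which may depend on this mesh, with $\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le C(\mathcal T)\big(\|\nabla u-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T)\big)$ for all $f\in L^2(\Omega)$.
3. The estimate $\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le C\|\nabla u-p_{\rm RT}\|$ with $C$ depending only on the shape regularity, independent of both domain and mesh, is false in general; the counterexample uses a sequence of domains and corresponding meshes.

What these leave open is the converse of 1 on a fixed domain, uniformly in the mesh. *Is there, for every fixed bounded polygonal $\Omega$ and every $\theta_0>0$, a constant $C=C(\Omega,\theta_0)<\infty$ such that*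
$$\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le C\big(\|\nabla u-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T)\big) \tag{4}$$
*for all $f\in L^2(\Omega)$ and all $\theta_0$-shape-regular triangulations $\mathcal T$ of $\Omega$?*

The answer is no, on every domain.

**Theorem A.** For every bounded polygonal $\Omega$ there are $\theta_*>0$, $c_A>0$, $\kappa,C<\infty$, $k_0\in\mathbb N$, one function $f\in C_c^\infty(\Omega)$, and $\theta_*$-shape-regular triangulations $\mathcal T_{k,m}$ of $\Omega$ ($k\ge k_0$, $m\ge1$) with $h_{\max}\le C2^{-k}$, $h_{\max}/h_{\min}\le\kappa2^m$ and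
$$\|\nabla_{\rm NC}(u-u_{\rm CR})\|\ \ge\ c_A\,2^m\big(\|\nabla u-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T_{k,m})\big),\qquad\|\nabla_{\rm NC}(u-u_{\rm CR})\|>0 .$$

Let us read off the answer. If $0<\theta_0\le\theta_*$, all $\mathcal T_{k,m}$ are $\theta_0$-shape-regular. If (4) held with some $C(\Omega,\theta_0)$, then, with $X:=\|\nabla_{\rm NC}(u-u_{\rm CR})\|>0$, we would get $X\le C(\Omega,\theta_0)\,c_A^{-1}2^{-m}X$ for all $m$, which is absurd. So no constant exists for any $\theta_0\le\theta_*(\Omega)$. It does not help to admit only meshes with $h_{\max}\le\delta$: fix $k$ large and let $m\to\infty$. One fixed smooth $f$ suffices.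

Sections 3 to 7 lead to and prove Theorem A. Sections 8 and 9 contain two supplements, Theorems B and C, on what remains true.

## 3. A mesh with one triangle

Let $\Omega$ be the interior of one triangle $T$ and $\mathcal T=\{T\}$. A CR function vanishes at the three midpoints of $T$, so $u_{\rm CR}=0$. The RT solution is $a+bx$ with $2b=-\Pi_0f$ by (1), and (2) with constant $r$ says that its mean is zero. Hence
$$p_{\rm RT}=-\frac{\Pi_0f}2\,(x-\operatorname{mid}(T)),\qquad \nabla u_{\rm CR}=0 .$$
The triangle inequality bounds the CR error $\|\nabla u\|$ by $\|\nabla u-p_{\rm RT}\|+\|p_{\rm RT}\|$, and by (3) the second term is of size $h_T\|\Pi_0f\|$ up to constants depending on the shape.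

So (4) can only be in danger if $\Pi_0f$ is large while $\nabla u$ is almost equal to $-\frac{\Pi_0f}2(x-\operatorname{mid}(T))$, that is, if $u$ is almost a radial quadratic. On this mesh equality is impossible for $\Pi_0f\ne0$: a radial quadratic is not constant along an edge, but $u=0$ on $\partial T$. The boundary condition forbids that $u$ is radially quadratic *everywhere*. It does not forbid it on a large part of a domain.

## 4. Marini's identity, and why a bubble function does not help

The one-triangle formula holds on all meshes, up to oscillation.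

**Lemma 1.** For every triangulation $\mathcal T$ and $f\in L^2(\Omega)$,
$$\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le\|\nabla u-p_{\rm RT}\|+\tfrac13\|h_{\mathcal T}\Pi_0f\|+\tfrac1\pi\operatorname{osc}(f,\mathcal T).$$

**Proof.** Let $\tilde u_{\rm CR}$ be the CR solution with right-hand side $\Pi_0f$ instead of $f$, and put
$$q^M:=\nabla_{\rm NC}\tilde u_{\rm CR}-\frac{\Pi_0f}2(x-\operatorname{mid}(T))\quad\text{on }T\in\mathcal T .$$

*First we show $q^M\in RT_0(\mathcal T)$.* For an interior edge $E$ fix a unit normal $\nu_E$ and let $[\cdot]_E$ be the jump, the value from the triangle with outer normal $\nu_E$ minus the value from the other one. The normal components of $q^M$ are constant on each edge of each triangle, and $\psi_E$ has edge mean $1$ on $E$ and $0$ on all other edges. Therefore, integrating by parts on each $T$ with $\operatorname{div}q^M=-\Pi_0f$ on $T$,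
$$\int_E[q^M]_E\cdot\nu_E\,ds=\sum_T\int_{\partial T}q^M\cdot\nu\,\psi_E\,ds=\int_\Omega\big(\nabla_{\rm NC}\tilde u_{\rm CR}\cdot\nabla_{\rm NC}\psi_E-\Pi_0f\,\psi_E\big)dx=0 .$$
Here the part with $x-\operatorname{mid}(T)$ dropped out because $\nabla\psi_E$ is constant on $T$ and $\int_T(x-\operatorname{mid}(T))dx=0$. The last equality is the CR equation for $\tilde u_{\rm CR}$. The jump is constant on $E$, so it is zero.

*Next, $q^M=p_{\rm RT}$ (Marini's identity).* Let $r\in RT_0(\mathcal T)$ be divergence-free, hence piecewise constant with continuous normal components. Then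
$$\int_\Omega q^M\cdot r\,dx=\int_\Omega\nabla_{\rm NC}\tilde u_{\rm CR}\cdot r\,dx=\sum_T\int_{\partial T}\tilde u_{\rm CR}\,r\cdot\nu\,ds=0,$$
since $r\cdot\nu$ is constant on edges and the edge means of $\tilde u_{\rm CR}$ are continuous and vanish on $\partial\Omega$. By (2) also $\int p_{\rm RT}\cdot r=0$. By (1), $\operatorname{div}q^M=-\Pi_0f=\operatorname{div}p_{\rm RT}$, so $r:=q^M-p_{\rm RT}$ is allowed, and $\|q^M-p_{\rm RT}\|^2=0$.

*Conclusion.* We have $|x-\operatorname{mid}(T)|\le\frac23h_T$ on $T$, because the distance from the centroid to a vertex is two thirds of a median. So $\|p_{\rm RT}-\nabla_{\rm NC}\tilde u_{\rm CR}\|\le\frac13\|h_{\mathcal T}\Pi_0f\|$. For $v:=\tilde u_{\rm CR}-u_{\rm CR}$ subtract the two CR equations and use the Payne–Weinberger inequality $\|v-\Pi_0v\|_{L^2(T)}\le\frac{h_T}\pi\|\nabla v\|_{L^2(T)}$: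
$$\|\nabla_{\rm NC}v\|^2=\int_\Omega(\Pi_0f-f)v\,dx=\int_\Omega(\Pi_0f-f)(v-\Pi_0v)\,dx\le\tfrac1\pi\operatorname{osc}(f,\mathcal T)\,\|\nabla_{\rm NC}v\| .$$
The triangle inequality along $\nabla u,\ p_{\rm RT},\ \nabla_{\rm NC}\tilde u_{\rm CR},\ \nabla_{\rm NC}u_{\rm CR}$ finishes the proof. $\square$

So (4) would follow from $\|h_{\mathcal T}\Pi_0f\|\le C(\|\nabla u-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T))$. The tool one reaches for is the element bubble $b_T:=27\lambda_1\lambda_2\lambda_3$ on $T$, extended by zero; it lies in $H^1_0(\Omega)$, satisfies $0\le b_T\le1$ and $\int_Tb_T=\frac9{20}|T|$ (because $\int_T\lambda_1\lambda_2\lambda_3=|T|/60$).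

Let us see the tool work where it does. For the CR error, $\nabla u_{\rm CR}|_T$ is constant and $\int_T\nabla b_T=0$, so
$$\int_T\Pi_0f\,b_T\,dx=\int_T\nabla_{\rm NC}(u-u_{\rm CR})\cdot\nabla b_T\,dx-\int_T(f-\Pi_0f)b_T\,dx .$$
On a $\theta_0$-shape-regular mesh $\|\nabla b_T\|_{L^2(T)}\le C(\theta_0)$ and $h_T|T|^{-1/2}\le C(\theta_0)$. Multiplying by $h_T|T|^{-1/2}$ and summing squares gives $\|h_{\mathcal T}\Pi_0f\|\le C(\theta_0)\big(\|\nabla_{\rm NC}(u-u_{\rm CR})\|+\operatorname{osc}(f,\mathcal T)\big)$. Thus $h_{\mathcal T}\Pi_0f$ really is part of the CR error, and (4) is, up to constants depending on $\theta_0$, *equivalent* to a bound of $\|h_{\mathcal T}\Pi_0f\|$ by the RT error and oscillation.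

Now try the same with the RT error. Here $\int_Tp_{\rm RT}\cdot\nabla b_T=-\int_T\operatorname{div}p_{\rm RT}\,b_T=\int_T\Pi_0f\,b_T$ by (1), so
$$\int_T(\nabla u-p_{\rm RT})\cdot\nabla b_T\,dx=\int_T(f-\Pi_0f)\,b_T\,dx .$$
The term $\Pi_0f\,b_T$ has cancelled, and this identity says nothing about $\Pi_0f$. This is the exact point of failure, and it is not an accident of the test function: on one element, $\nabla u=-\frac{\Pi_0 f}{2}(x-m)$ is itself an admissible RT field, so a local RT error of zero is compatible with any value of $\Pi_0f$. An argument for (4) must be global. On a mesh where the sizes vary strongly, a global argument has to compare elements of very different size, and there we attack.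

## 5. A coarse island where the flux is radial

Let $u(x)=\frac12|x-m|^2$ on some region, cut off smoothly to zero outside. We need two quantities of different order.

* *The CR error is local and cannot vanish.* Since $\nabla_{\rm NC}u_{\rm CR}$ is piecewise constant and $\nabla u=x-m$ on the region, the error on each $T$ there is at least $\big(\int_T|x-\operatorname{mid}(T)|^2\big)^{1/2}$. If the mesh has size $2^{-k}$ on a fixed part of the region, the CR error is at least $c\,2^{-k}$.
* *The RT error sees only the complement.* We shall show $\|\nabla u-p_{\rm RT}\|\le\|\nabla u-I_F\nabla u\|$ for the interpolation $I_F$ by edge fluxes, with constant $1$. On triangles inside the region $I_F\nabla u=\nabla u$, whatever their size. So if the mesh has size $2^{-k-m}$ on all triangles that leave the region, the RT error is at most $C2^{-k-m}$.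

The mesh must therefore be coarse on an island in the region and fine outside the region, and *the whole transition from size $2^{-k}$ to size $2^{-k-m}$ has to take place inside the region*, with angles bounded below independently of $m$. Is there room for $m$ transitional layers, for arbitrary $m$? Yes: one layer of triangles per level has thickness about $2^{-k-j}$, and $\sum_j2^{-k-j}\le2\cdot2^{-k}$ does not depend on $m$.

## 6. Building the graded meshes $\mathcal T_{k,m}$

**Step 1: the region and the island.** *We fix an initial mesh and two nested triangles with a gap between them.* Fix a triangulation $\mathcal T_0$ of $\Omega$; let $H$ be the maximal diameter and $a$ the minimal area of its triangles. Let $\mathcal T_i$ be its $i$-fold uniform red refinement. Each triangle of $\mathcal T_i$ is similar, with factor $2^{-i}$, to one of $\mathcal T_0$. So its diameter is at most $H2^{-i}$, its area at least $4^{-i}a$, and $|T|/h_T^2\ge a/H^2$.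

Fix $K\in\mathcal T_0$ with centroid $m_K$, and put $K_\lambda:=m_K+\lambda(K-m_K)$ and $r_K:=\operatorname{dist}(m_K,\partial K)$. The medial triangle of $K$ (spanned by the edge midpoints) is $m_K-\frac12(K-m_K)$, so the medial triangle of the medial triangle is $K_{1/4}$. Medial triangles are the central triangles of red refinements, hence $K_{1/4}\in\mathcal T_2$. The region will be $K_{1/2}$, the island $K_{1/4}$.

The gap is as follows. Let $x\notin K_{1/2}$ and $y\in K_{1/4}$. The triangle $K_\lambda$ is the set where $n\cdot(\,\cdot-m_K)\le\lambda d$ for each of the three sides of $K$, with outer unit normal $n$ and distance $d\ge r_K$ from $m_K$. So there is a side with $n\cdot(x-m_K)>d/2$, while $n\cdot(y-m_K)\le d/4$. Hence $|x-y|>d/4\ge r_K/4$.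

Choose $k_0\ge2$ with $2H2^{-k_0}\le r_K/4$. From now on $k\ge k_0$ and $m\ge1$ are fixed.

**Step 2: layers.** *We define growing sets $G_0\subset\dots\subset G_m$; triangles inside $G_j$ but not in $G_{j-1}$ will have level $k+j$.* Set $G_{-1}:=\emptyset$ and $G_0:=K_{1/4}$. For $1\le j\le m-1$ let $G_j$ be the union of all $T\in\mathcal T_{k+j-1}$ that meet $G_{j-1}$. Set $G_m:=\overline\Omega$.

First, $G_j$ is a union of $\mathcal T_i$-triangles for every $i\ge k+\max(j-1,0)$: for $j=0$ because $K_{1/4}\in\mathcal T_2$ and $k\ge2$, for the others by definition. Also $G_{j-1}\subset G_j$, since each point of $G_{j-1}$ lies in some triangle of $\mathcal T_{k+j-1}$, and this triangle meets $G_{j-1}$.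

Second, each point of $G_j$ with $1\le j\le m-1$ has distance at most $H2^{-(k+j-1)}$ from $G_{j-1}$. So each point of $G_{m-1}$ has distance at most $\sum_{i\ge k}H2^{-i}=2H2^{-k}\le r_K/4$ from $K_{1/4}$. By the gap in Step 1,
$$G_{m-1}\subset K_{1/2}. \tag{5}$$

We shall repeatedly use the following observation.

> **(U)** If $G$ is a union of $\mathcal T_i$-triangles, $i'\ge i$, $T'\in\mathcal T_{i'}$ and $T'\subset G$, then the ancestor of $T'$ in $\mathcal T_i$ is contained in $G$.

Indeed an interior point of $T'$ is an interior point of the ancestor, so it lies in no other triangle of $\mathcal T_i$. Since it lies in $G$, the ancestor must be one of the triangles whose union is $G$.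

**Step 3: a mixed-level family.** *We select the triangles and check that they tile $\overline\Omega$.* Let
$$\mathcal N_j:=\{T\in\mathcal T_{k+j}:\ T\subset G_j,\ T\not\subset G_{j-1}\},\qquad\mathcal N:=\bigcup_{j=0}^m\mathcal N_j .$$

*$\mathcal N$ covers $\overline\Omega$.* Given $T\in\mathcal T_{k+m}$ let $j$ be minimal with $T\subset G_j$. The ancestor of $T$ in $\mathcal T_{k+j}$ is contained in $G_j$ by (U), and not in $G_{j-1}$ since $T$ is not. So it belongs to $\mathcal N_j$ and covers $T$.

*No overlap.* Distinct triangles of one level do not overlap. If $T\in\mathcal N_i$ and $T'\in\mathcal N_j$ with $i<j$ have common interior points, then $T'\subset T\subset G_i\subset G_{j-1}$, which contradicts $T'\not\subset G_{j-1}$.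

**Step 4: at most one hanging node per edge.** *We show that $\mathcal N$ fails to be conforming only in the mildest way.*

**Claim.** Let $T\in\mathcal N_j$ and let $E\not\subset\partial\Omega$ be an edge of $T$. The only possible vertex of $\mathcal N$ in the relative interior of $E$ is the midpoint of $E$, and this occurs only if $j<m$.

Let $T''\in\mathcal T_{k+j}$ be the other triangle with edge $E$. There are three cases.

*Case 1: $T''\subset G_j$, $T''\not\subset G_{j-1}$.* Then $T''\in\mathcal N_j$. Near a point of the relative interior of $E$ the triangles $T$ and $T''$ fill a whole neighborhood. By non-overlap no further triangle of $\mathcal N$ contains this point, and it is not a vertex of $T$ or $T''$. There is no hanging node on $E$.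

*Case 2: $T''\not\subset G_j$.* Then $j<m$. The triangle $T''\in\mathcal T_{k+j}$ meets $G_j$, because $E\subset T\subset G_j$. So $T''\subset G_{j+1}$, by definition of $G_{j+1}$ if $j+1\le m-1$ and trivially if $j+1=m$. As $G_j$ is a union of $\mathcal T_{k+j}$-triangles and $T''\not\subset G_j$, (U) shows that no child of $T''$ is contained in $G_j$. So the four children of $T''$ lie in $\mathcal N_{j+1}$, and the only hanging node on $E$ is its midpoint.

*Case 3: $T''\subset G_{j-1}$.* Then $j\ge1$. Let $\hat T\in\mathcal T_{k+j-1}$ be the parent of $T''$. Since $G_{j-1}$ is a union of $\mathcal T_{k+j-1}$-triangles, $\hat T\subset G_{j-1}$ by (U). We claim $\hat T\in\mathcal N_{j-1}$. For $j=1$ this holds because $G_{-1}=\emptyset$. Let $j\ge2$ and suppose $\hat T\subset G_{j-2}$. The ancestor of $T$ in $\mathcal T_{k+j-2}$ contains $E\subset T''\subset\hat T$, so it meets $G_{j-2}$. Since $1\le j-1\le m-1$, the set $G_{j-1}$ contains all triangles of $\mathcal T_{k+j-2}$ that meet $G_{j-2}$. So $T\subset G_{j-1}$, a contradiction. Hence $\hat T\not\subset G_{j-2}$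 and $\hat T\in\mathcal N_{j-1}$. Finally $T\not\subset\hat T$, because $\hat T\subset G_{j-1}$. So $E$ lies on the boundary of $\hat T$ and is half of an edge of $\hat T$. Near a point of the relative interior of $E$ the triangles $T$ and $\hat T$ fill a neighborhood, and neither has a vertex there. There is no hanging node on $E$. This proves the claim.

Edges $E\subset\partial\Omega$ cause no trouble. By (5), triangles of $\mathcal N_j$ with $j<m$ lie in $K_{1/2}$, in the interior of $K$, so such an $E$ belongs to some $T\in\mathcal N_m\subset\mathcal T_{k+m}$. All vertices of $\mathcal N$ are vertices of the conforming mesh $\mathcal T_{k+m}$, so none lies in the relative interior of $E$.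

*Example: $m=1$.* Then $G_0=K_{1/4}$ and $G_1=\overline\Omega$. The family $\mathcal N$ has level $k$ on the island and level $k+1$ outside. As $r_K$ is a third of a height of $K$, we have $r_K\le H/3$, and the choice of $k_0$ forces $2^{k_0}\ge24$, so $k\ge5$ and each side of the island carries $2^{k-2}\ge8$ edges. The three corner triangles of the island have two hanging midpoints, every other island triangle with an edge on $\partial K_{1/4}$ has one, and the rest have none.

**Step 5: closure.** *We remove the hanging nodes without spoiling the angles.* Subdivide each $T\in\mathcal N$ according to its hanging midpoints: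

* one midpoint: bisect $T$ from the opposite vertex;
* two midpoints: cut off the triangle at the common vertex of the two edges by the segment joining the midpoints, and split the remaining trapezoid by a diagonal;
* three midpoints: red refinement.

No new vertices are created, and an edge is subdivided exactly when it has a hanging midpoint. The result is conforming. In Case 1 neither side subdivides $E$, since neither $T$ nor $T''$ has a hanging node on it. In Case 2 the edge $E$ of $T$ is split at its midpoint, and on the other side lie two children of $T''$, each having a half of $E$ as an edge. Seen from these children, $T$ is on the other side at the coarser level, so they are in Case 3 with respect to these half-edges and do not subdivide them. Case 3 is the same situation seen from the fine side. Call the resulting triangulation $\mathcal T_{k,m}$.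

The areas of the pieces relative to $|T|$ are $\frac12,\frac12$; or $\frac14,\frac14,\frac12$ (the diagonal splits the trapezoid in the ratio of its parallel sides, $1:2$); or four times $\frac14$. So each piece $T'$ of $T$ has $|T'|\ge\frac14|T|$ and $h_{T'}\le h_T$, and
$$\frac{|T'|}{h_{T'}^2}\ge\frac a{4H^2}\qquad\text{for all }T'\in\mathcal T_{k,m}. \tag{6}$$
An angle $\alpha$ of $T'$ between sides of lengths $\ell,\ell'$ satisfies $\sin\alpha=2|T'|/(\ell\ell')\ge2|T'|/h_{T'}^2\ge a/(2H^2)$. So $\mathcal T_{k,m}$ is $\theta_*$-shape-regular with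
$$\theta_*:=\arcsin\frac a{2H^2},$$
independently of $k$ and $m$.

**Step 6: sizes.** *We collect what the estimates need.*

* (i) The triangles of $\mathcal T_{k,m}$ in $K_{1/4}=G_0$ are pieces of triangles of $\mathcal N_0\subset\mathcal T_k$. They cover $K_{1/4}$ and have area at least $4^{-k-1}a$.
* (ii) All triangles have area at least $4^{-k-m}a$: a piece of a triangle of $\mathcal N_j$ with $j<m$ has area at least $4^{-k-j-1}a$, and triangles of $\mathcal N_m$ are not subdivided. Since $h_T\ge|T|^{1/2}$, we get $h_{\min}\ge a^{1/2}2^{-k-m}$. Also $h_{\max}\le H2^{-k}$. So $h_{\max}/h_{\min}\le\kappa2^m$ with $\kappa:=Ha^{-1/2}$.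
* (iii) If $T\in\mathcal T_{k,m}$ and $T\not\subset K_{1/2}$, then $T\not\subset G_{m-1}$ by (5), so $T$ comes from $\mathcal N_m$ and $h_T\le H2^{-k-m}$.

## 7. Proof of Theorem A

**Step 7: the data.** *We choose $u$ radially quadratic on $K_{1/2}$.* Since $K_{1/2}$ is a compact subset of $\operatorname{int}K$, a cut-off gives $u\in C_c^\infty(\operatorname{int}K)$ with $u(x)=\frac12|x-m_K|^2$ in a neighborhood of $K_{1/2}$. Put $f:=-\Delta u\in C_c^\infty(\Omega)$ and $p=\nabla u$. Then $u$ is the weak solution for $f$, and nothing here depends on $k,m$. On $K_{1/2}$ we have $p(x)=x-m_K$ and $f=-2$.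

**Step 8: lower bound for the CR error.** *We use only that $\nabla_{\rm NC}u_{\rm CR}$ is piecewise constant.* On $T\subset K_{1/4}$ the best constant approximation of $x-m_K$ in $L^2(T)$ is $\operatorname{mid}(T)-m_K$. By (3) and $h_T^2\ge|T|$,
$$\int_T|x-\operatorname{mid}(T)|^2dx\ge\frac{|T|h_T^2}{36}\ge\frac{|T|^2}{36}.$$
Summing over the triangles in $K_{1/4}$ and using (i),
$$\|\nabla_{\rm NC}(u-u_{\rm CR})\|^2\ge\sum_{T\subset K_{1/4}}\frac{|T|^2}{36}\ge\frac{|K_{1/4}|}{36}\,4^{-k-1}a=:c_1^2\,4^{-k}.$$

**Step 9: upper bound for the RT error.** *We compare with the flux interpolation, without any loss, and then use that it is exact on $K_{1/2}$.* Let $I_Fp\in RT_0(\mathcal T_{k,m})$ be the field with $\int_EI_Fp\cdot\nu\,ds=\int_Ep\cdot\nu\,ds$ for all edges $E$. By the divergence theorem on each triangle and (1),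
$$\operatorname{div}I_Fp=\Pi_0\operatorname{div}p=-\Pi_0f=\operatorname{div}p_{\rm RT}.$$
So $r:=I_Fp-p_{\rm RT}\in RT_0(\mathcal T_{k,m})$ is divergence-free. By (2), $\int p_{\rm RT}\cdot r=0$; and $u\in H^1_0(\Omega)$ gives $\int\nabla u\cdot r=-\int u\operatorname{div}r=0$. Hence $p-p_{\rm RT}$ is orthogonal to $r$. Since $p-I_Fp=(p-p_{\rm RT})-r$, the theorem of Pythagoras gives
$$\|p-p_{\rm RT}\|\le\|p-I_Fp\| .$$

If $T\subset K_{1/2}$, then $p|_T=x-m_K$ has the form $a_T+b_Tx$. Such fields are determined by their edge fluxes, so $I_Fp=p$ on $T$.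

Let $T\not\subset K_{1/2}$. For continuous $g$ on $T$, the dual basis of Section 1 gives
$$I_Fg|_T=\sum_{E\subset\partial T}\Big(\int_Eg\cdot\nu_T\,ds\Big)\frac{x-P_E}{2|T|},\qquad|I_Fg|\le3\,h_T\|g\|_{L^\infty(T)}\frac{h_T}{2|T|}\le\frac{6H^2}a\|g\|_{L^\infty(T)},$$
the last step by (6). Take $g:=p-p(\operatorname{mid}(T))$. Then $|g|\le h_T\|D^2u\|_{L^\infty}$ on $T$, and since constants are reproduced, $p-I_Fp=g-I_Fg$ on $T$. With (iii),
$$|p-I_Fp|\le\Big(1+\frac{6H^2}a\Big)h_T\|D^2u\|_{L^\infty}\le\Big(1+\frac{6H^2}a\Big)\|D^2u\|_{L^\infty}H\,2^{-k-m}\quad\text{on }T.$$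
Altogether
$$\|p-p_{\rm RT}\|\le|\Omega|^{1/2}\Big(1+\frac{6H^2}a\Big)\|D^2u\|_{L^\infty}H\,2^{-k-m}.$$

**Step 10: oscillation.** *It must not spoil the bound.* On $T\subset K_{1/2}$ the function $f=-2$ is constant. On all other $T$, by (iii), $h_T|f-\Pi_0f|\le h_T^2\|\nabla f\|_{L^\infty}\le H^24^{-k-m}\|\nabla f\|_{L^\infty}$. So $\operatorname{osc}(f,\mathcal T_{k,m})\le|\Omega|^{1/2}H^2\|\nabla f\|_{L^\infty}2^{-k-m}$.

**Step 11: conclusion.** By Steps 9 and 10, $\|p-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T_{k,m})\le C_22^{-k-m}$ with $C_2>0$ independent of $k,m$. By Step 8 the CR error is at least $c_12^{-k}>0$. Therefore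
$$\|\nabla_{\rm NC}(u-u_{\rm CR})\|\ge c_12^{-k}=\frac{c_1}{C_2}\,2^m\cdot C_22^{-k-m}\ge\frac{c_1}{C_2}\,2^m\big(\|p-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T_{k,m})\big).$$
This is Theorem A with $c_A=c_1/C_2$, $C=H$ and $\kappa$ from (ii). $\blacksquare$

## 8. The constant grows exactly linearly in $h_{\max}/h_{\min}$

Theorem A loses a factor $2^m$, comparable to $h_{\max}/h_{\min}$. No mesh can lose more.

**Theorem B.** Let $\Omega$ be a bounded Lipschitz polygon with corner angles $\omega_j\in(0,2\pi)\setminus\{\pi\}$ and $s(\Omega):=\min_j|\sin\omega_j|$. Then for all $\theta_0$-shape-regular $\mathcal T$ and all $f\in L^2(\Omega)$,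
$$\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le\frac{C(\theta_0)}{s(\Omega)}\,\frac{h_{\max}}{h_{\min}}\,\|\nabla u-p_{\rm RT}\|+\frac1\pi\operatorname{osc}(f,\mathcal T).$$

*Example.* For the unit square all corner angles are $\pi/2$ and $s(\Omega)=1$; for an L-shaped domain with angles $\pi/2$ and $3\pi/2$ also $s(\Omega)=1$.

In particular (4) holds on quasi-uniform meshes. Let $C^*(\sigma)$ be the best constant in (4) over all $\theta_0$-shape-regular meshes of $\Omega$ with $h_{\max}/h_{\min}\le\sigma$. Theorem B gives $C^*(\sigma)\le C(\Omega,\theta_0)\,\sigma$, as $\sigma\ge1$. If $\theta_0\le\theta_*$ and $\sigma\ge2\kappa$, Theorem A with $m:=\lfloor\log_2(\sigma/\kappa)\rfloor\ge1$ applies, since $\kappa2^m\le\sigma$, and $2^m\ge\sigma/(2\kappa)$ yields $C^*(\sigma)\ge c_A\sigma/(2\kappa)$. The linear growth is sharp.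

For the proof let $e:=\|p-p_{\rm RT}\|$, and let $C$ denote constants depending only on $\theta_0$. Put $\operatorname{rot}q=\partial_1q_2-\partial_2q_1$ and $(Dq)_{ij}=\partial_jq_i$; piecewise derivatives carry the index NC. By Lemma 1 it remains to bound $\|h_{\mathcal T}\Pi_0f\|$ by the RT error. Section 3 tells us where the information must come from: the field $x-m$ has the wrong tangential component on $\partial\Omega$. The plan is to replace $p_{\rm RT}$ by a continuous field $q$ that is normal to the boundary, and to exploit $\int_\Omega\det Dq=0$.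

Some mesh geometry first. At most $2\pi/\theta_0$ triangles meet at a vertex. By the sine law the ratio of two edges of one triangle is at least $\sin\theta_0$. Since $\Omega$ is Lipschitz, the triangles at a vertex form an edge-connected chain, so all triangles sharing a vertex have diameters comparable up to $C$.

**Step 1: tangential jumps are controlled by the RT error.** *This is where a bubble does help: an edge bubble tested with a Curl.* For an interior edge $E$ let $\sigma_E:=[p_{\rm RT}]_E\cdot\tau_E$, where $\tau=(-\nu_2,\nu_1)$ for a normal $\nu$; for $E\subset\partial\Omega$ let $\sigma_E:=p_{\rm RT}\cdot\tau_E$. Let $\omega_E$ be the union of the triangles with edge $E$. Then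
$$|E|\,\|\sigma_E\|_{L^2(E)}^2\le C\,\|p-p_{\rm RT}\|_{L^2(\omega_E)}^2. \tag{7}$$

Let $E$ have endpoints $a,b$; $\sigma_E$ is affine on $E$. On each $T\subset\omega_E$ put $\psi:=4\lambda_a\lambda_b\big(\sigma_E(a)\lambda_a+\sigma_E(b)\lambda_b\big)$ with the barycentric coordinates of $T$, and extend by $0$. On $E$ we have $\psi=4\lambda_a\lambda_b\sigma_E$ from either side. On the other edges of $T$ one of $\lambda_a,\lambda_b$ vanishes, so $\psi=0$. Hence $\psi\in H^1(\Omega)$, also for $E\subset\partial\Omega$.

With $\operatorname{Curl}\psi=(\partial_2\psi,-\partial_1\psi)$ we have $\int_\Omega\nabla u\cdot\operatorname{Curl}\psi=0$: for $\phi\in C_c^\infty(\Omega)$ in place of $u$, move the derivatives from $\psi$ to $\phi$ and use $\partial_1\partial_2\phi=\partial_2\partial_1\phi$; the case of $u\in H^1_0(\Omega)$ follows by density. On $T$ we have $\operatorname{rot}p_{\rm RT}=\operatorname{rot}(a_T+b_Tx)=0$, so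
$$\int_Tp_{\rm RT}\cdot\operatorname{Curl}\psi\,dx=\int_{\partial T}\psi\,(p_{{\rm RT},1}\nu_2-p_{{\rm RT},2}\nu_1)\,ds+\int_T\psi\operatorname{rot}p_{\rm RT}\,dx=-\int_{\partial T}\psi\,p_{\rm RT}\cdot\tau\,ds .$$
Summing over $T\subset\omega_E$,
$$\Big|\int_\Omega p_{\rm RT}\cdot\operatorname{Curl}\psi\,dx\Big|=\int_E\sigma_E\psi\,ds=\int_E4\lambda_a\lambda_b\sigma_E^2\,ds\ge c\,\|\sigma_E\|_{L^2(E)}^2,$$
with a numerical $c>0$, because the last two expressions are squares of norms on the two-dimensional space of affine functions and scale in the same way. For an affine function on $E$ with end values $A,B$ we have $\int_E\sigma_E^2=\frac{|E|}3(A^2+AB+B^2)\ge\frac{|E|}4\max(A^2,B^2)$, that is,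
$$\max_E|\sigma_E|^2\le4|E|^{-1}\|\sigma_E\|_{L^2(E)}^2. \tag{8}$$
Since $|\nabla\psi|\le C|E|^{-1}\max_E|\sigma_E|$ and $|\omega_E|\le C|E|^2$, it follows that $\|\nabla\psi\|\le C\max_E|\sigma_E|\le C|E|^{-1/2}\|\sigma_E\|_{L^2(E)}$. Altogether
$$c\,\|\sigma_E\|_{L^2(E)}^2\le\Big|\int_\Omega(p-p_{\rm RT})\cdot\operatorname{Curl}\psi\,dx\Big|\le\|p-p_{\rm RT}\|_{L^2(\omega_E)}\,C|E|^{-1/2}\|\sigma_E\|_{L^2(E)},$$
which is (7). The normal jumps of $p_{\rm RT}$ vanish, so $|[p_{\rm RT}]_E|=|\sigma_E|$ on interior edges.

**Step 2: a continuous field normal to the boundary.** *We average $p_{\rm RT}$ into $q$ and estimate the change.* Let $q\in C(\overline\Omega)^2$ be piecewise affine with the following vertex values. For a vertex $z$ let $T_z\ni z$ be a triangle, having a boundary edge at $z$ if $z\in\partial\Omega$.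

* $z$ interior: $q(z):=p_{\rm RT}|_{T_z}(z)$.
* $z\in\partial\Omega$ not a corner, with normal $\nu$: $q(z):=\big(p_{\rm RT}|_{T_z}(z)\cdot\nu\big)\nu$.
* $z$ a corner: $q(z):=0$.

At both endpoints of each boundary edge $q\cdot\tau=0$, so $q\cdot\tau=0$ on $\partial\Omega$. For all $T\ni z$ we claim
$$|q(z)-p_{\rm RT}|_T(z)|\le\frac C{s(\Omega)}\sum_{E\ni z}|\sigma_E(z)|. \tag{9}$$
Along the chain of triangles at $z$, values of $p_{\rm RT}$ at $z$ from different triangles differ by at most $\sum_{E\ni z}|\sigma_E(z)|$. This settles interior vertices. At a non-corner boundary vertex the projection removes only the tangential part, of modulus $|\sigma_E(z)|$ for the boundary edge $E\ni z$ of $T_z$. At a corner with boundary directions $\tau_1,\tau_2$ put $b:=p_{\rm RT}|_{T_z}(z)$. The first boundary edge belongs to $T_z$ and the second to the last triangle of the chain, so $|b\cdot\tau_i|\le2\sum_{E\ni z}|\sigma_E(z)|$. The basis dual to $\tau_1,\tau_2$ consists of vectors of length $1/|\sin\omega_z|$, because a dual vector is orthogonal to one of the $\tau_i$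 and has inner product $1$ with the other. So $|b|\le(|b\cdot\tau_1|+|b\cdot\tau_2|)/|\sin\omega_z|$. Since $|q(z)-p_{\rm RT}|_T(z)|\le|b|+|b-p_{\rm RT}|_T(z)|$ and $s(\Omega)\le1$, (9) follows.

On $T$ the difference $q-p_{\rm RT}$ is affine, so $\|D(q-p_{\rm RT})\|_{L^2(T)}\le C\max_z|(q-p_{\rm RT}|_T)(z)|$ over the vertices $z$ of $T$. Let $\sum_{E\sim T}$ be the sum over edges $E$ with an endpoint that is a vertex of $T$; for these $h_T\le C|E|$, and their number is at most $C$. By (9), (8) and (7),
$$h_T^2\|D(q-p_{\rm RT})\|_{L^2(T)}^2\le\frac C{s(\Omega)^2}\sum_{E\sim T}|E|\,\|\sigma_E\|_{L^2(E)}^2\le\frac C{s(\Omega)^2}\sum_{E\sim T}\|p-p_{\rm RT}\|_{L^2(\omega_E)}^2 .$$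
Each triangle occurs in the right-hand sides at most $C$ times in total. Summing over $T$,
$$\|h_{\mathcal T}D_{\rm NC}(q-p_{\rm RT})\|\le\frac C{s(\Omega)}\,e,\qquad\|D_{\rm NC}(q-p_{\rm RT})\|\le\frac C{s(\Omega)}\,\frac e{h_{\min}}. \tag{10}$$

**Step 3: the determinant integrates to zero.** *This is the global information: it uses the boundary.* On each $T$ the second derivatives of $q$ vanish, and
$$2\det Dq=\partial_1(q_1\partial_2q_2-q_2\partial_2q_1)+\partial_2(q_2\partial_1q_1-q_1\partial_1q_2).$$
With $\partial_\tau=-\nu_2\partial_1+\nu_1\partial_2$ the divergence theorem gives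
$$2\int_T\det Dq\,dx=\int_{\partial T}(q_1\partial_\tau q_2-q_2\partial_\tau q_1)\,ds .$$
Sum over $T$. On an interior edge $q$ and its derivative along the edge are the same from both sides, and $\tau$ changes sign, so the contributions cancel. On a boundary edge $q=(q\cdot\nu)\nu$ with constant $\nu$, so the integrand is $(q\cdot\nu)\,\partial_\tau(q\cdot\nu)\,(\nu_1\nu_2-\nu_2\nu_1)=0$. Hence $\int_\Omega\det Dq\,dx=0$.

**Step 4: the divergence is controlled by the trace-free part.** Write
$$Dq=\frac t2I+\frac\rho2J+S,\qquad t=\operatorname{div}q,\quad\rho=\operatorname{rot}q,\quad J=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\quad S=\begin{pmatrix}\alpha&\beta\\\beta&-\alpha\end{pmatrix}. \tag{11}$$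
Then $\det Dq=(\frac t2+\alpha)(\frac t2-\alpha)-(\beta-\frac\rho2)(\beta+\frac\rho2)$, so $4\det Dq=t^2+\rho^2-4(\alpha^2+\beta^2)=t^2+\rho^2-2|S|^2$. Step 3 yields $\|\operatorname{div}q\|^2\le2\|S\|^2$.

Now comes the decisive use of the RT structure: $Dp_{\rm RT}|_T=b_TI$ is a multiple of the identity. So $S$ is also the trace-free symmetric part of $D_{\rm NC}(q-p_{\rm RT})$, and $\|S\|\le\|D_{\rm NC}(q-p_{\rm RT})\|$. With $|\operatorname{tr}M|\le\sqrt2|M|$, (1) and (10),
$$\|\Pi_0f\|=\|\operatorname{div}p_{\rm RT}\|\le\|\operatorname{div}q\|+\|\operatorname{div}_{\rm NC}(q-p_{\rm RT})\|\le2\sqrt2\,\|D_{\rm NC}(q-p_{\rm RT})\|\le\frac C{s(\Omega)}\,\frac e{h_{\min}} .$$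
Hence $\|h_{\mathcal T}\Pi_0f\|\le\frac C{s(\Omega)}\frac{h_{\max}}{h_{\min}}\,e$. Inserting this in Lemma 1, and using $h_{\max}/h_{\min}\ge1$ and $s(\Omega)\le1$ for the first term there, proves Theorem B. $\blacksquare$

The quotient $h_{\max}/h_{\min}$ entered only because the identity of Step 3 is unweighted, while the natural estimate is the first one in (10), with the weight $h_{\mathcal T}$ inside. The next section keeps the weight.

## 9. Grading by a Muckenhoupt weight

**Definition 5 ($A_2$ weights).** For a ball $B$ let $\langle w\rangle_B$ be the mean of $w$ over $B$. A weight $w>0$ belongs to $A_2(\mathbb R^2)$ if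
$$[w]_{A_2}:=\sup_B\,\langle w\rangle_B\,\langle w^{-1}\rangle_B<\infty .$$
Clearly $[w^{-1}]_{A_2}=[w]_{A_2}$, and $[\lambda w]_{A_2}=[w]_{A_2}$ for constants $\lambda>0$.

*Example.* $|x|^{2\mu}\in A_2(\mathbb R^2)$ for $0\le\mu<1$. Let $B=B(x_0,r)$. If $|x_0|\ge2r$, then $|x|$ varies on $B$ between $|x_0|-r$ and $|x_0|+r\le3(|x_0|-r)$, so $\langle w\rangle_B\langle w^{-1}\rangle_B\le3^{2\mu}\le9$. If $|x_0|<2r$, then $B\subset B(0,R)$ with $R=3r$, and since $|B(0,R)|=9|B|$, the mean over $B$ of a nonnegative function is at most $9$ times its mean over $B(0,R)$. Polar coordinates give the means $R^{2\mu}/(1+\mu)$ of $|x|^{2\mu}$ and $R^{-2\mu}/(1-\mu)$ of $|x|^{-2\mu}$ over $B(0,R)$. So $\langle w\rangle_B\langle w^{-1}\rangle_B\le81/(1-\mu^2)$. In contrast $|x|^2\notin A_2(\mathbb R^2)$, since $|x|^{-2}$ is not integrable near $0$.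

**Theorem C (uses the cited result (W) below).** Let $\Omega$ be a bounded Lipschitz polygon and $w\in A_2(\mathbb R^2)$ with $\Lambda^{-1}w\le h_{\mathcal T}^2\le\Lambda w$ a.e. in $\Omega$. Then
$$\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le C\big(\|\nabla u-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T)\big)$$
with $C$ depending only on $\Omega,\theta_0,\Lambda,[w]_{A_2}$. This covers $h_{\mathcal T}\approx h_0\min_j\max(|x-z_j|,\delta_j)^{\mu_j}$ with finitely many points $z_j$ and $0\le\mu_j<1$, uniformly in $h_0,\delta_j>0$.

As before, $\mathcal T$ is $\theta_0$-shape-regular and $f\in L^2(\Omega)$. The proof relies on the following theorem, which we do not reprove. Theorems A and B do not use it.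

> **(W)** (Diening, Růžička, Schumacher, *A decomposition technique for John domains*, Ann. Acad. Sci. Fenn. Math. 35 (2010).) Let $\Omega$ be a bounded John domain (in particular a bounded Lipschitz domain) and $\omega\in A_2(\mathbb R^2)$. Every $g\in L^2(\Omega;\omega)$ with $\int_\Omega g=0$ admits $\varphi\in W^{1,2}_0(\Omega;\omega)^2$ with $\operatorname{div}\varphi=g$ and $\|D\varphi\|_{L^2(\omega)}\le B\|g\|_{L^2(\omega)}$, where $B=B(\Omega,[\omega]_{A_2})$.

On a Lipschitz polygon of any grading, Theorems A and C fit together as follows: for fixed $k$, the meshes $\mathcal T_{k,m}$ of Theorem A cannot be described by weights $w_m$ with $\Lambda$ and $[w_m]_{A_2}$ bounded in $m$, since Theorem C would then bound the quotient of the errors independently of $m$.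

For the proof let $q,t,\rho,S,\alpha,\beta$ be as in (11), write $h=h_{\mathcal T}$ and $e=\|p-p_{\rm RT}\|$, and let $C$ now depend on $\Omega,\theta_0,\Lambda,[w]_{A_2}$. Again the goal is $\|h\Pi_0f\|\le Ce$. Since $Dp_{\rm RT}|_T=b_TI$, both $S$ and $\frac\rho2J$ are parts of $D_{\rm NC}(q-p_{\rm RT})$, and the first estimate in (10) gives
$$\|hS\|+\|h\rho\|\le Ce. \tag{12}$$

**Step 1: $t$ is close to a constant in the weighted norm.** *The derivatives of $t$ are derivatives of $S$ and $\rho$; (W) turns this into an estimate for $t$ itself.* By (11),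
$$\partial_1q_1=\tfrac t2+\alpha,\quad\partial_2q_1=\beta-\tfrac\rho2,\quad\partial_1q_2=\beta+\tfrac\rho2,\quad\partial_2q_2=\tfrac t2-\alpha .$$
Equality of the mixed distributional derivatives, $\partial_1\partial_2q_2=\partial_2\partial_1q_2$ and $\partial_2\partial_1q_1=\partial_1\partial_2q_1$, gives
$$\partial_1t=\partial_1(2\alpha)+\partial_2(2\beta+\rho),\qquad\partial_2t=\partial_1(2\beta-\rho)-\partial_2(2\alpha).$$
Testing with $\varphi\in C_c^\infty(\Omega)^2$,
$$\int_\Omega t\operatorname{div}\varphi\,dx=\int_\Omega\big(2\alpha\,\partial_1\varphi_1+(2\beta+\rho)\,\partial_2\varphi_1+(2\beta-\rho)\,\partial_1\varphi_2-2\alpha\,\partial_2\varphi_2\big)dx,$$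
so by (12)
$$\Big|\int_\Omega t\operatorname{div}\varphi\,dx\Big|\le C\|h(|S|+|\rho|)\|\,\|h^{-1}D\varphi\|\le Ce\,\|h^{-1}D\varphi\| .$$
On a given mesh $t,S,\rho$ are bounded and $h$ is bounded above and below, so by density this holds for $\varphi\in H^1_0(\Omega)^2$.

Let $\gamma:=\int_\Omega h^2t\,dx\big/\int_\Omega h^2\,dx$ and $g:=h^2(t-\gamma)$. Then $\int_\Omega g=0$ and $\|h^{-1}g\|=\|h(t-\gamma)\|$. Apply (W) with the weight $w^{-1}$, which is in $A_2$ with $[w^{-1}]_{A_2}=[w]_{A_2}$ and is comparable to $h^{-2}$ in $\Omega$. We get $\varphi$ with $\operatorname{div}\varphi=g$ and $\|h^{-1}D\varphi\|\le C\|h^{-1}g\|$. As $h$ is bounded above and below on the given mesh, $\varphi\in H^1_0(\Omega)^2$. Since $\int_\Omega g=0$,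
$$\|h(t-\gamma)\|^2=\int_\Omega(t-\gamma)g\,dx=\int_\Omega tg\,dx=\int_\Omega t\operatorname{div}\varphi\,dx\le Ce\,\|h^{-1}D\varphi\|\le Ce\,\|h(t-\gamma)\| .$$
Hence
$$\|h(t-\gamma)\|\le Ce. \tag{13}$$

**Step 2: the constant $\gamma$ is small.** *Here the boundary condition of $q$ enters; it is needed on one side only.* Fix a side $\Gamma$ of $\Omega$ and rotate coordinates so that $\Gamma$ is parallel to $e_1$. A rotation matrix $Q$ turns $Dq$ into $Q\,Dq\,Q^{\mathsf T}$, so $t,\rho,|S|$ and $h$ are unaffected. Fix $\chi\in C_c^\infty(\mathbb R^2)$ with $\operatorname{supp}\chi\cap\partial\Omega$ in the relative interior of $\Gamma$ and $\int_\Gamma\chi\,ds=1$. On $\Gamma$ the tangential component is $q_1=0$, and on $\partial\Omega\setminus\Gamma$ the gradient of $\chi$ vanishes. Therefore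
$$\int_\Omega(\partial_1q_1\,\partial_2\chi-\partial_2q_1\,\partial_1\chi)\,dx=\int_{\partial\Omega}q_1(\nu_1\partial_2\chi-\nu_2\partial_1\chi)\,ds=0,\qquad\int_\Omega\partial_2\chi\,dx=\int_\Gamma\chi\,\nu_2\,ds=\pm1 .$$
Put $R:=Dq-\frac\gamma2I=\frac{t-\gamma}2I+\frac\rho2J+S$. Inserting $\partial_1q_1=R_{11}+\frac\gamma2$ and $\partial_2q_1=R_{12}$ into the first identity,
$$\pm\frac\gamma2=-\int_\Omega(R_{11}\,\partial_2\chi-R_{12}\,\partial_1\chi)\,dx .$$
By (12) and (13), $\|hR\|\le Ce$, so $|\gamma|\le C\|hR\|\,\|h^{-1}\|\le Ce\,\|h^{-1}\|$. For a ball $B\supset\Omega$ the $A_2$ condition gives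
$$\|h\|^2\|h^{-1}\|^2\le\Lambda^2\int_Bw\,dx\int_Bw^{-1}dx\le\Lambda^2|B|^2[w]_{A_2}\le C .$$
Hence $\|h\gamma\|=|\gamma|\,\|h\|\le Ce$.

**Step 3: conclusion.** By (1), $|\Pi_0f|=|\operatorname{div}p_{\rm RT}|$, so (13), Step 2 and (10) give
$$\|h\Pi_0f\|\le\|h(t-\gamma)\|+\|h\gamma\|+\|h\operatorname{div}_{\rm NC}(q-p_{\rm RT})\|\le Ce .$$
Lemma 1 yields the estimate of Theorem C.

**Step 4: point-graded meshes.** *We check that the weights named in the theorem are in $A_2$ with uniform constants.* Let $\lambda>0$ be a constant. Averages over a ball satisfy $\langle\max(w,\lambda)\rangle\le\langle w\rangle+\lambda$ and $\langle\max(w,\lambda)^{-1}\rangle\le\min(\langle w^{-1}\rangle,\lambda^{-1})$, so $[\max(w,\lambda)]_{A_2}\le[w]_{A_2}+1$. Similarly $\langle\min(w_1,w_2)\rangle\le\min_i\langle w_i\rangle$ and $\langle\min(w_1,w_2)^{-1}\rangle\le\langle w_1^{-1}\rangle+\langle w_2^{-1}\rangle$, so $[\min(w_1,w_2)]_{A_2}\le[w_1]_{A_2}+[w_2]_{A_2}$. Translations and positive scalar factors do not change $[\cdot]_{A_2}$. Now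
$$w:=h_0^2\min_j\max(|x-z_j|,\delta_j)^{2\mu_j}=h_0^2\min_j\max\big(|x-z_j|^{2\mu_j},\delta_j^{2\mu_j}\big),$$
so $[w]_{A_2}\le\sum_j\big([|x|^{2\mu_j}]_{A_2}+1\big)$, which is finite by the example after Definition 5 and independent of $h_0$ and $\delta_j$. If $h_{\mathcal T}$ is comparable to $h_0\min_j\max(|x-z_j|,\delta_j)^{\mu_j}$, then $h_{\mathcal T}^2$ is comparable to $w$, and Theorem C applies. $\blacksquare$
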